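# Integer values of $f_0(n)+f_1(n+1)+\dots+f_k(n+k)+\Gamma$ for completely additive $f_j$

## 1. Six equations for two functions, and what twin primes do to them

Take two real functions $f_0,f_1$ on the positive integers which turn products into sums, $f_j(nm)=f_j(n)+f_j(m)$ for all $n,m$, and a real number $\Gamma$. Suppose that $f_0(n)+f_1(n+1)+\Gamma$ is an integer for every $n\ge1$. What can $f_0$, $f_1$, $\Gamma$ be?

Only residues modulo $1$ matter, so let $F_j=f_j\bmod 1$ and $c=-\Gamma\bmod 1$. The hypothesis is $F_0(n)+F_1(n+1)=c$ in $\mathbb R/\mathbb Z$. Note $F_j(1)=0$, since $F_j(1)=F_j(1)+F_j(1)$. Put $a=F_0(2)$ and write down six of the equations: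

$$\begin{aligned}
n=1:&\quad F_1(2)=c, & n=2:&\quad F_1(3)=c-a,\\
n=3:&\quad F_0(3)=c-2F_1(2)=-c, & n=4:&\quad F_1(5)=c-2a,\\
n=8:&\quad 3a+2F_1(3)=c, & n=9:&\quad 2F_0(3)+F_1(2)+F_1(5)=c.
\end{aligned}$$

The equation for $n=8$ reads $3a+2c-2a=c$, so $a=-c$. The equation for $n=9$ reads $-2c+c+c-2a=c$, that is $-2a=c$. Together they give $2c=c$, so $c=0$ and $a=0$. Hence $\Gamma$ is an integer and $F_0(2)=F_1(2)=0$.

Now go up the primes. Let $p\ge3$ be prime and suppose that $F_0,F_1$ vanish at all primes below $p$. Taking $n=p-1$ gives $F_1(p)=-F_0(p-1)=0$. Taking $n=p$ gives $F_0(p)=-F_1(p+1)$, and $p+1$ is even, so its prime factors are at most $(p+1)/2<p$ and $F_0(p)=0$. By induction $F_0=F_1=0$: all the values of $f_0$ and $f_1$ are integers.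

With one function things are even easier: $F_0(n)=c$ for all $n$ gives $c=F_0(1)=0$ and $F_0=0$.

With three functions, $F_0(n)+F_1(n+1)+F_2(n+2)=0$ say, try the same induction and grant its start. If all three functions vanish at the primes below $p\ge 3$, then $n=p-2$ gives $F_2(p)=0$ and $n=p-1$ gives $F_1(p)=-F_2(p+1)=0$. For $F_0(p)$ we take $n=p$ and find $F_0(p)=-F_1(p+1)-F_2(p+2)=-F_2(p+2)$. If $p+2$ is composite, its prime factors are at most $(p+2)/3<p$ and we win. If $p+2$ is prime, we get only $F_0(p)=-F_2(p+2)$, and when the induction later asks for $F_2(p+2)$ by taking $n=(p+2)-2$, it meets the very same equation. This is where the climb stops, and for larger $k$ there are more such coincidences. It also uses individual values of $n$, so it cannot survive even a sparse set of exceptions.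

**Definition.** Let $A$ be an abelian group. A function $F:\mathbb N\to A$ on the positive integers is *completely additive* if $F(nm)=F(n)+F(m)$ for all $n,m$. Such an $F$ is given by arbitrary values at the primes; for instance, the value $1$ at every prime gives the number of prime factors with multiplicity. $\mathcal A^*$ is the class of real-valued completely additive functions.

**Conjecture 4.** Let $k\ge0$. If $f_0,\dots,f_k\in\mathcal A^*$ and the real number $\Gamma$ satisfy
$$f_0(n)+f_1(n+1)+\dots+f_k(n+k)+\Gamma\in\mathbb Z\qquad\text{for all }n\in\mathbb N,$$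
then $\Gamma\in\mathbb Z$ and $f_j(n)\in\mathbb Z$ for all $n\in\mathbb N$ and $j=0,\dots,k$.

The statement is from the paper "On Additive Functions With Values In Abelian Groups". Its special case $\Gamma=0$ is a conjecture of Kátai, known for $k=2,3$. In this lecture we prove that Conjecture 4 is true for every $k\ge0$. We prove the following stronger statement, in which "for a.a. $n$" means outside a set of logarithmic density $0$ (defined in the next section).

**Theorem A.** Let $k\ge0$, let $A$ be any abelian group, let $F_0,\dots,F_k:\mathbb N\to A$ be completely additive, $c\in A$, and suppose $\sum_{j=0}^kF_j(n+j)=c$ for a.a. $n$. Then $F_0=\dots=F_k=0$ and $c=0$.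

Conjecture 4 is the case $A=\mathbb R/\mathbb Z$, $F_j=f_j\bmod1$, $c=-\Gamma\bmod1$, with no exceptional $n$ at all.

Throughout, $p$ is a prime, $e(t)=e^{2\pi it}$, $\Delta_dF(n)=F(n+d)-F(n)$, and $\Delta=\Delta_1$.

## 2. Logarithmic averages

**Definition.** Let $L_x=\sum_{n\le x}\frac1n$, $\mathbb E_xf=\frac1{L_x}\sum_{n\le x}\frac{f(n)}n$ and $\mathbb P_x(S)=\mathbb E_x1_S$. A set $S\subset\mathbb N$ is *negligible* if $\mathbb P_x(S)\to0$ as $x\to\infty$. "For a.a. $n$" means for all $n$ outside a negligible set.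

The primes are negligible, because $\sum_{p\le x}1/p=\log\log x+O(1)$ while $L_x\sim\log x$. The multiples of $d$ are not: $\mathbb P_x(d\mid n)\to1/d$. Finite unions of negligible sets are negligible.

**Lemma 2.**
(a) If $|f|\le1$ and $h\ge0$ is an integer, then $|\mathbb E_xf(\cdot+h)-\mathbb E_xf|\le C_h/L_x$, where $C_h$ depends only on $h$.
(b) If $S$ is negligible, $d\ge1$ and $b\in\mathbb Z$, then $\{n:dn+b\in S\}$ is negligible. For a fixed prime $p$ and fixed $h\ge0$, the set $\{n:p\mid n+h,\ (n+h)/p\in S\}$ is negligible.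
(c) If $F$ is completely additive and $F(n)=0$ for a.a. $n$, then $F=0$.

*Proof.* (a) Put $m=n+h$. The difference of the unnormalized sums is $\sum_{h<m\le x+h}\frac{f(m)}{m-h}-\sum_{m\le x}\frac{f(m)}m$, which is at most
$$\sum_{m>h}\Big(\frac1{m-h}-\frac1m\Big)+\sum_{m\le h}\frac1m+\sum_{x<m\le x+h}\frac1m=O_h(1)$$
in absolute value; the first sum telescopes to $\sum_{m\le h}1/m$.

(b) If $m=dn+b\in S$, then $m\le(d+|b|)n$, so $\frac1n\le\frac{d+|b|}m$, and $m\le(d+|b|)x$ when $n\le x$. So the sum of $1/n$ over the set up to $x$ is at most $(d+|b|)\sum_{m\in S,\,m\le(d+|b|)x}\frac1m=o(\log x)$. For the second set, $n=pm-h\ge1$ with $m\in S$ gives $pm=n+h\le(h+1)n$, so $\frac1n\le\frac{h+1}{pm}$, and $m\le (x+h)/p$.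

(c) Let $a\in\mathbb N$. By (b), $F(an)=0$ for a.a. $n$. So some $n$ has $F(n)=F(an)=0$, and $F(a)=F(an)-F(n)=0$. $\square$

The constant $C_h$ in (a) does not depend on $f$. We use this when $f$ varies with $x$.

## 3. Reduction to the groups $\mathbb Z[1/\ell]/\mathbb Z$

For a prime $\ell$ let $\mathbb T_\ell=\mathbb Z[1/\ell]/\mathbb Z$, the fractions with denominator a power of $\ell$, modulo $1$. For $\ell=2$ its elements include $0,\frac12,\frac14,\frac34,\frac18,\dots$. We use four facts. Every element of $\mathbb T_\ell$ is killed by a power of $\ell$. Multiplication by an integer prime to $\ell$ is bijective on $\mathbb T_\ell$, because it is bijective on each subgroup $\ell^{-m}\mathbb Z/\mathbb Z\cong\mathbb Z/\ell^m$. Consequently $\mathbb T_\ell$ is divisible (division by $\ell$ is clear), and divisible groups are injective: a homomorphism from a subgroup of $A$ to $\mathbb T_\ell$ extends to $A$. Finally, the $\ell$-adic integers $\mathbb Z_\ell$ act on $\mathbb T_\ell$: on $b/\ell^m$ the number $u$ acts through its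 residue modulo $\ell^m$. With $du$ the Haar probability measure on $\mathbb Z_\ell$,
$$\int_{\mathbb Z_\ell}e(ua)\,du=1_{a=0}\qquad(a\in\mathbb T_\ell).\tag{1}$$
Indeed, if $a=b/\ell^m$ with $m\ge1$ and $\ell\nmid b$, then $u$ is uniform modulo $\ell^m$ and $\sum_{u\bmod\ell^m}e(ub/\ell^m)=0$.

Theorem A follows from two statements about a single prime $\ell$.

**Proposition 1.** Let $\ell$ be a prime, $F_j:\mathbb N\to\mathbb Z[1/\ell]/\mathbb Z$ $(0\le j\le k)$ completely additive, $\sum_{j=0}^kF_j(n+j)=c$ for a.a. $n$, and $K=k+1$. Then for each $j$, $\Delta^KF_j(n)=0$ for a.a. $n$.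

**Theorem B.** Let $\ell$ be a prime, $K\ge1$, and $F:\mathbb N\to\mathbb Z[1/\ell]/\mathbb Z$ completely additive with $\Delta^KF(n)=0$ for a.a. $n$. Then $F=0$.

**Deduction of Theorem A.** Suppose that some element $a$ among the values $F_j(n)$ and $c$ is nonzero. Let $\ell$ be a prime dividing the order of $a$, or any prime if the order is infinite. Then $a\mapsto1/\ell$ defines a homomorphism $\langle a\rangle\to\mathbb T_\ell$, and it extends to $\pi:A\to\mathbb T_\ell$. The functions $\pi F_j$ and the constant $\pi c$ satisfy the hypothesis of Proposition 1. So Proposition 1 and Theorem B give $\pi F_j=0$ for all $j$, and then $\pi c=0$. Hence $\pi(a)=0$, but $\pi(a)=1/\ell\ne0$. This is a contradiction. $\square$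

Sections 4 to 7 prove Proposition 1, and Sections 8 to 11 prove Theorem B.

## 4. Scaling the relation by a prime

Fix the data of Proposition 1. If $k=0$, then $F_0(n)=c$ for a.a. $n$, hence also $F_0(n+1)=c$ for a.a. $n$ by Lemma 2(b), and $\Delta F_0(n)=0$ for a.a. $n$. From now on $k\ge1$, and $S_0$ is the negligible set where the relation fails.

Complete additivity lets us scale. If $p\mid n$ and $n/p\notin S_0$, add $\sum_jF_j(p)$ to the relation at $n/p$:
$$\sum_{j=0}^kF_j(n+jp)=C(p):=c+\sum_{j=0}^kF_j(p).\tag{2}$$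

Pretend for a moment that (2) holds for a.a. $n$, divisible by $p$ or not, and let $k=1$. For two primes $p,p'$ we have $F_0(n)+F_1(n+p)=C(p)$ and $F_0(n)+F_1(n+p')=C(p')$. Subtract: $F_1(n+p')-F_1(n+p)$ is constant, so $F_0$ is gone and $\Delta_{p'-p}F_1$ is constant for a.a. $n$. Replacing $n$ by $n-p$, respectively $n-p'$, before subtracting removes $F_1$ instead.

Without the pretense this collapses. For (2) to hold with both $p$ and $p'$ we need $n=pp'm$, and then $F_1(n+p)=F_1(p)+F_1(p'm+1)$ and $F_1(n+p')=F_1(p')+F_1(pm+1)$. The subtraction returns a relation between $F_1(p'm+1)$ and $F_1(pm+1)$. It is just the difference of the original relations at $p'm$ and at $pm$, and it contains no fixed shift.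

So there are two things to do. First, the divisibility condition $p\mid n$ must be removed, at least approximately and for most primes of some size; this is done by an entropy argument in Section 5. Second, the step $p'-p$ must be replaced by a step that depends only on $k$. Section 6 finds suitable primes for this, and Section 7 carries out the elimination.

For the first task we work with unimodular numbers. Fix $u\in\mathbb Z_\ell$ and put
$$g_j(n)=e(uF_j(n)),\qquad \gamma(p)=e(uC(p)).$$
All these have modulus $1$.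

## 5. Entropy removes the condition $p\mid n$

For random variables with finitely many values let $\mathbf H(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$, $\mathbf H(X|Y)=\mathbf H(X,Y)-\mathbf H(Y)$, and $\mathbf I(X;Y)=\mathbf H(X)-\mathbf H(X|Y)=\mathbf H(Y)-\mathbf H(Y|X)$. We use the textbook facts that $0\le\mathbf H(X|Y)\le\mathbf H(X)$, that $\mathbf H(X)$ is at most the logarithm of the number of values, that $\mathbf H(X,X'|Y)\le\mathbf H(X|Y)+\mathbf H(X'|Y)$, and that $\mathbf H(X|Y)$ does not change if $Y$ is replaced by a bijective function of $Y$. Pinsker's inequality says that the law of $(X,Y)$ is within $\sqrt{\mathbf I(X;Y)/2}$, in total variation, of the product of the two marginal laws. Total variation is the supremum over events of the difference of probabilities. For example, if $X=Y$ is a fair bit, then $\mathbf I=\log2$, the total variation distance to two independent bits is $\frac12$, and $\sqrt{(\log2)/2}\approx0.59$.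

**Lemma 3.** Let $0<\eta<1$, $N_0\ge1$, $x_i\to\infty$. After passing to a subsequence of $(x_i)$ there are $N\ge N_0$ and a set $\mathcal P$ of primes in $(N,2N]$, omitting at most $\eta N/\log N$ of the primes in $(N,2N]$, such that for all $p\in\mathcal P$
$$\limsup_i\ \mathbb E_{x_i}\Big|\prod_{j=0}^kg_j(n+jp)-\gamma(p)\Big|^2\le\eta.$$

The idea: the condition $p\mid n+h$ concerns the residue of $n$ modulo $p$. The values $g_j(n+h)$ for $h\le H$ carry at most $O(H)$ of information in total. If they revealed the residues of $n$ modulo many primes $p\in(N,2N]$ at every scale $N$, the information would run out. At some scale most residues are nearly independent of the values, and then the relation, known at the random place where $p\mid n+h$, must hold at a typical place.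

**Step 1: a stationary limit process.** The purpose is to replace averages by honest random variables with exact shift invariance. Fix a large integer $r$ and a small $\varepsilon'>0$, depending only on $k,\eta$, to be chosen at the end. Let $\tilde g_j(n)$ be an $r$-th root of unity with $|\tilde g_j(n)-g_j(n)|\le2\pi/r$, and let $\Xi(n)=(\tilde g_0(n),\dots,\tilde g_k(n))$, which has at most $r^{k+1}$ values. Choose $n$ with law $\mathbb P_{x_i}$. By a diagonal argument, pass to a subsequence along which the joint law of every finite subcollection of the variables $\Xi(n+h)$ $(h\ge1)$ and $n\bmod p$ ($p$ prime) converges. The limits are consistent, so they are the finite-dimensional laws of random variables $(\Xi_h)_{h\ge1}$, $(Y_p)_p$. Each residue class modulo $d$ has logarithmic density $1/d$, so by the Chinese remainder theorem the $Y_p$ are independent, with $Y_p$ uniform on $\mathbb Z/p$. By Lemma 2(a), for every integer $a\ge0$,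
$$\big((\Xi_{h+a})_h,(Y_p+a)_p\big)\ \text{ has the same law as }\ \big((\Xi_h)_h,(Y_p)_p\big).\tag{3}$$

**Step 2: information decreases at some scale.** The purpose is to find $N$ such that most single residues $Y_p$, $p\in(N,2N]$, are almost independent of a long stretch of values. Let $b=2k+2$, $H=bN$, $X_H=(\Xi_1,\dots,\Xi_H)$ and $Y^{(N)}=(Y_p)_{N<p\le2N}$. Let $s\ge1$, and cut $X_{sH}$ into $s$ blocks of length $H$. By (3), the pair formed by the block starting after $iH$ and the shifted tuple $(Y_p+iH)_p$ has the law of $(X_H,Y^{(N)})$. The shift is a bijective function of $Y^{(N)}$, so each block has conditional entropy $\mathbf H(X_H|Y^{(N)})$ given $Y^{(N)}$. Hence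
$$\mathbf H(X_{sH})\le\mathbf H(X_{sH}|Y^{(N)})+\mathbf H(Y^{(N)})\le s\big(\mathbf H(X_H)-\mathbf I(X_H;Y^{(N)})\big)+\mathbf H(Y^{(N)}).$$
The product of the primes in $(N,2N]$ divides $\binom{2N}N$, so $\mathbf H(Y^{(N)})=\sum_{N<p\le2N}\log p\le\log\binom{2N}N\le2N\le H$. Divide by $sH$ and write $\mathsf h(H)=\mathbf H(X_H)/H$:
$$\mathsf h(sH)\le\mathsf h(H)-\frac{\mathbf I(X_H;Y^{(N)})}H+\frac1s.$$
Take an integer $N_1\ge\max(N_0,2)$, $N_{i+1}=(i+1)^2N_i$ and $H_i=bN_i$. Use the inequality with $s=(i+1)^2$ and sum over $i$. Since $0\le\mathsf h\le(k+1)\log r$ and $\sum_{i\ge1}(i+1)^{-2}<1$,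
$$\sum_i\frac{\mathbf I(X_{H_i};Y^{(N_i)})}{H_i}\le(k+1)\log r+1.$$
On the other hand $\log N_i=\log N_1+2\log i!$, which is of order $i\log i$, so $\sum_i1/\log N_i=\infty$. Therefore, for every $\varepsilon>0$, some $N=N_i$ satisfies $\mathbf I(X_H;Y^{(N)})\le\varepsilon bN/\log N$. We take $\varepsilon=\varepsilon'\eta/b$.

The $Y_p$ are independent, so
$$\mathbf I(X_H;Y^{(N)})=\mathbf H(Y^{(N)})-\mathbf H(Y^{(N)}|X_H)\ge\sum_{N<p\le2N}\big(\mathbf H(Y_p)-\mathbf H(Y_p|X_H)\big)=\sum_{N<p\le2N}\mathbf I(X_H;Y_p).$$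
So $\sum_p\mathbf I(X_H;Y_p)\le\varepsilon'\eta N/\log N$, and all but at most $\eta N/\log N$ of the primes in $(N,2N]$ satisfy $\mathbf I(X_H;Y_p)\le\varepsilon'$. Let $\mathcal P$ be the set of these primes. By Pinsker, for $p\in\mathcal P$ the law of $(X_H,Y_p)$ is within $\sqrt{\varepsilon'}$ in total variation of the law of $(X_H,Y')$, where $Y'$ is uniform on $\mathbb Z/p$ and independent of $X_H$.

**Step 3: from the place where $p$ divides to a typical place.** The purpose is to transfer (2). Let $p\in\mathcal P$. For $y\in\mathbb Z/p$ let $h(y)\in\{1,\dots,p\}$ with $h(y)\equiv-y$, and put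
$$\Psi(X_H,y)=\prod_{j=0}^k\tilde g_{j,\,h(y)+jp},$$
where $\tilde g_{j,h}$ is the $j$-th entry of $\Xi_h$. The indices are at most $(k+1)p\le(2k+2)N=H$, so $\Psi$ is a function of $X_H$ and $y$. If $y$ is the residue of $n$, then $p\mid n+h(y)$, and (2) at $n+h(y)$ says $\prod_jg_j(n+h(y)+jp)=\gamma(p)$ unless $(n+h(y))/p\in S_0$. By Lemma 2(b), applied to each $h\le p$, the exceptional $n$ form a negligible set. Rounding changes the product by at most $2\pi(k+1)/r$, so in the limit
$$|\Psi(X_H,Y_p)-\gamma(p)|\le\frac{2\pi(k+1)}r\quad\text{almost surely.}$$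
The function $|\Psi-\gamma(p)|^2$ takes values in $[0,4]$. Replacing $Y_p$ by $Y'$ therefore gives
$$\mathbb E|\Psi(X_H,Y')-\gamma(p)|^2\le\Big(\frac{2\pi(k+1)}r\Big)^2+4\sqrt{\varepsilon'}.$$
Now $h(Y')$ is uniform on $\{1,\dots,p\}$ and independent of $X_H$, so by (3) the left side is
$$\frac1p\sum_{h=1}^p\mathbb E\Big|\prod_j\tilde g_{j,h+jp}-\gamma(p)\Big|^2=\mathbb E\Big|\prod_j\tilde g_{j,1+jp}-\gamma(p)\Big|^2=\lim_i\mathbb E_{x_i}\Big|\prod_j\tilde g_j(n+1+jp)-\gamma(p)\Big|^2.$$
Replacing $\tilde g_j$ by $g_j$ changes the product by at most $2\pi(k+1)/r$ at each $n$, and Lemma 2(a) allows us to replace $n+1$ by $n$. If $r$ is large and $\varepsilon'$ small in terms of $k,\eta$, the limsup in the lemma is at most $\eta$. $\square$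

## 6. Primes $\varpi,\ \varpi+s,\ \varpi+t,\ \varpi+s+t-w$ inside $\mathcal P$

We need differences of primes in $\mathcal P$ that lead to a fixed step. The naive wish is a pair $p,p+w\in\mathcal P$ with $w$ fixed. It cannot be guaranteed: by the classical upper-bound sieve only $O_w(N/\log^2N)$ primes $p\in(N,2N]$ have $p+w$ prime, and $\mathcal P$ is allowed to omit $\eta N/\log N$ primes, hence all of these. Instead we use three large steps $s$, $t$, $s+t-w$ whose combination $s+t-(s+t-w)$ is the fixed number $w$. Such patterns have two free large parameters, and removing a small proportion of the primes does not destroy them all. For $k=1$ we shall take $w=2$; the primes $11,17,19,23$ form such a pattern with $\varpi=11$, $s=6$, $t=8$, $s+t-w=12$.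

For general $k$ we need $k$ such pairs at once. Let $w=(k+1)!$. For $v=(\varpi,s_1,\dots,s_k,t_1,\dots,t_k)$ and $a,b\in\{0,1\}^k$ let
$$\psi_{a,b}(v)=\varpi+\sum_{i=1}^k(a_is_i+b_it_i-a_ib_iw).$$
The $i$-th summand is $0$, $s_i$, $t_i$ or $s_i+t_i-w$.

**Lemma 4.** There is $\eta_0(k)>0$ such that if $0<\eta\le\eta_0(k)$, $N\ge N_0(k,\eta)$, and $\mathcal P$ is a set of primes in $(N,2N]$ omitting at most $\eta N/\log N$ of them, then there is $v$ with positive integers $s_i,t_i$, with $s_i+t_i>w$, and with all $4^k$ values $\psi_{a,b}(v)\in\mathcal P$.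

The tool counts prime values of affine forms, with von Mangoldt weights: $\Lambda(n)=\log p$ if $n$ is a power of the prime $p$, and $\Lambda(n)=0$ otherwise, in particular for $n\le0$.

**Theorem GT** (Green–Tao, *Linear equations in primes*, Ann. of Math. 171 (2010), Main Theorem; unconditional by Green–Tao, Ann. of Math. 175 (2012), and Green–Tao–Ziegler, Ann. of Math. 176 (2012)). Let $\psi_1,\dots,\psi_t:\mathbb Z^d\to\mathbb Z$ be affine forms, with coefficients of the linear parts bounded by $L$ and constant terms by $LN$, the linear parts being nonzero and pairwise non-proportional over $\mathbb Q$. Let $\mathcal K\subset[-N,N]^d$ be convex. Then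
$$\sum_{v\in\mathcal K\cap\mathbb Z^d}\prod_i\Lambda(\psi_i(v))=\beta_\infty\prod_q\beta_q+o_{t,d,L}(N^d),$$
where $q$ runs over primes, $\beta_\infty=\mathrm{vol}(\mathcal K\cap\{\psi_i>0\ \forall i\})$ and $\beta_q=\mathbb E_{v\in(\mathbb Z/q)^d}\prod_i\frac q{q-1}1_{q\nmid\psi_i(v)}$.

As a sample local factor take $k=1$, $w=2$, $q=2$. All of $\varpi,\varpi+s,\varpi+t,\varpi+s+t-2$ are odd exactly for $\varpi\equiv1$, $s\equiv t\equiv0$, one class out of $8$, so $\beta_2=2^4/8=2$.

One remark is used twice below. Suppose $t$ forms have linear parts which modulo every prime $q$ are nonzero and pairwise non-proportional. Then for random $v\in(\mathbb Z/q)^d$ each form vanishes with probability $1/q$, and each pair with probability $1/q^2$. By inclusion–exclusion the probability that none vanishes is $1-\frac tq+O_t(q^{-2})$, and $(\frac q{q-1})^t=1+\frac tq+O_t(q^{-2})$, so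
$$\beta_q=1+O_t(q^{-2}).\tag{4}$$

**Step 1: many patterns of prime powers.** The purpose is a lower bound for the weighted number of patterns. Let $\mathcal K$ be given by $\varpi\in[1.1N,1.2N]$ and $s_i,t_i\in[\frac N{40k},\frac N{20k}]$. For $N$ large $s_i+t_i>w$ on $\mathcal K$, so each summand in $\psi_{a,b}$ is nonnegative, and the sum of all of them is at most $2k\cdot\frac N{20k}=0.1N$. Hence all forms take values in $[1.1N,1.3N]\subset(N,2N]$. The linear parts are the vectors $(1,a,b)$: distinct $0/1$ vectors with first coordinate $1$, so nonzero and pairwise non-proportional over $\mathbb Q$ and modulo every prime. By (4), $\beta_q=1+O_k(q^{-2})$.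

We also need $\beta_q>0$ for each $q$, that is, one $v$ modulo $q$ at which no form vanishes. If $q\mid w$, take $\varpi=1$, $s=t=0$; all forms are $\equiv1$. If $q\nmid w=(k+1)!$, then $q>k+1$. With $s=t=0$ the forms are $\varpi-wm$ with $m=\sum a_ib_i\in\{0,\dots,k\}$, so $\varpi$ must avoid at most $k+1<q$ classes, which is possible. (This is why $w=(k+1)!$.)

So $\prod_q\beta_q>0$. The volume of $\mathcal K$ is a positive constant times $N^{2k+1}$. Theorem GT, applied at scale $2N$, gives $c_k>0$ with
$$\sum_{v\in\mathcal K}\prod_{a,b}\Lambda(\psi_{a,b}(v))\ge c_kN^{2k+1}\qquad(N\text{ large}).$$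

**Step 2: few patterns meet the bad set.** The purpose is to show that values outside $\mathcal P$ account for less than this. Let $\mathrm{Bad}$ be the set of $n\in(N,2N]$ with $\Lambda(n)\ne0$ and $n\notin\mathcal P$. It consists of at most $\eta N/\log N$ primes and of proper prime powers, which contribute $O(\sqrt N)$ to $\sum\Lambda$. So for $N\ge N_0(k,\eta)$
$$\sum_{n\in\mathrm{Bad}}\Lambda(n)\le\eta N\frac{\log2N}{\log N}+O(\sqrt N)\le2\eta N.$$
Fix one form $\psi_0$ among the $\psi_{a,b}$ and use the coordinates $n=\psi_0(v)$, $y=(s,t)$. This is an affine bijection of $\mathbb Z^{2k+1}$, because $\varpi$ has coefficient $1$ in $\psi_0$. The other forms become $n+\lambda_\psi(y)$ with $\lambda_\psi=\psi-\psi_0$, whose constant term is $O_k(1)$. The linear parts of the $\lambda_\psi$, and the differences $\lambda_\psi-\lambda_{\psi'}=\psi-\psi'$ of two of them, have coefficients in $\{-1,0,1\}$, not all zero. So modulo every prime the linear parts of the $\lambda_\psi$ are nonzero and pairwise distinct. Let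
$$\rho(n)=\sum_y\prod_{\psi\ne\psi_0}\Lambda(n+\lambda_\psi(y)),$$
the sum being over $y$ with $(n,y)$ in the image of $\mathcal K$. By Cauchy–Schwarz,
$$\sum_{v\in\mathcal K}1_{\mathrm{Bad}}(\psi_0(v))\prod_\psi\Lambda(\psi(v))=\sum_{n\in\mathrm{Bad}}\Lambda(n)\rho(n)\le\Big(\sum_{\mathrm{Bad}}\Lambda\Big)^{1/2}\Big(\sum_n\Lambda(n)\rho(n)^2\Big)^{1/2}.$$
Expanding the square, the last sum runs over the lattice points $(n,y,y')$ for which $(n,y)$ and $(n,y')$ both lie in the image of $\mathcal K$. They are the lattice points of a convex subset of $[-2N,2N]^{4k+1}$, and the forms are $n$, $n+\lambda_\psi(y)$, $n+\lambda_\psi(y')$ for $\psi\ne\psi_0$. Their linear parts have $n$-coefficient $1$ and are pairwise distinct over $\mathbb Q$ and modulo every prime, hence pairwise non-proportional. By (4), $\prod_q\beta_q=O_k(1)$, so by Theorem GT the sum is at most $C_kN^{4k+1}$ for $N$ large. The contribution of $\psi_0(v)\in\mathrm{Bad}$ is therefore at most $(2\eta N)^{1/2}(C_kN^{4k+1})^{1/2}=C_k'\eta^{1/2}N^{2k+1}$.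

**Step 3: a good pattern remains.** Sum over the $4^k$ choices of $\psi_0$. The $v\in\mathcal K$ with at least one bad value contribute at most $4^kC_k'\eta^{1/2}N^{2k+1}<c_kN^{2k+1}$ if $\eta\le\eta_0(k)$. So some $v\in\mathcal K$ has all $\Lambda(\psi_{a,b}(v))\ne0$ and no value in $\mathrm{Bad}$. All its values lie in $(N,2N]$, hence in $\mathcal P$. $\square$

## 7. Eliminating all functions but one

We now prove Proposition 1 for $k\ge1$. Let $0<\eta\le\eta_0(k)$, $\eta<1$, and let $x_i\to\infty$ be any sequence. Apply Lemma 3 with $N_0\ge N_0(k,\eta)$, pass to the subsequence, and apply Lemma 4 to the resulting $N$ and $\mathcal P$.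

For $a,b:\mathbb N\to S^1$ write $a\approx_\delta b$ if $\limsup_i(\mathbb E_{x_i}|a-b|^2)^{1/2}\le\delta$ along the subsequence. By Lemma 2(a) this is unchanged if both functions are shifted by the same amount, in either direction (functions need only be defined for large $n$). For unimodular numbers $|aa'-bb'|\le|a-b|+|a'-b'|$. So $a\approx_\delta b$ and $a'\approx_{\delta'}b'$ imply $aa'\approx_{\delta+\delta'}bb'$, and also $\bar a\approx_\delta\bar b$. For $\varphi$ with values in $\mathbb R/\mathbb Z$ we write "$\varphi\approx_\delta$ const" if $e(\varphi)\approx_\delta$ a constant of modulus $1$.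

**Step 1: a $k$-fold difference is nearly constant.** The purpose is to remove $k$ functions, as in the toy computation of Section 4. Fix $j^*\in\{0,\dots,k\}$, let $I=\{0,\dots,k\}\setminus\{j^*\}$, and index the $s$ and $t$ by $I$. Let $\sigma=(\sigma_i)_{i\in I}$ with $\sigma_i\in\{0,s_i,t_i,s_i+t_i-w\}$. Then $p_\sigma=\varpi+\sum_i\sigma_i$ is one of the values $\psi_{a,b}(v)$, so $p_\sigma\in\mathcal P$. In Lemma 3 with $p=p_\sigma$ replace $n$ by $n+B_0-\sum_{i\in I}i\sigma_i$, where $B_0$ is a large constant: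
$$\prod_{j=0}^kg_j\Big(n+B_0+j\varpi+\sum_{i\in I}(j-i)\sigma_i\Big)\approx_{\sqrt\eta}\gamma(p_\sigma).\tag{5}$$
The shift was chosen so that for $j\in I$ the argument of $g_j$ does not depend on $\sigma_j$.

Choose $\tau_i\in\{s_i,t_i,s_i+t_i-w\}$ for each $i\in I$. Multiply the $2^k$ relations (5) with $\sigma_i\in\{0,\tau_i\}$, raised to the powers $(-1)^{\#\{i:\sigma_i=0\}}$. For $j\in I$, the terms with $\sigma_j=0$ and $\sigma_j=\tau_j$ contain the same value of $g_j$ with opposite exponents, so every $g_j$ with $j\in I$ cancels. Write $\varphi=uF_{j^*}$. What remains is $e$ of $\prod_{i\in I}\Delta_{(j^*-i)\tau_i}\varphi$ at $n+B_0+j^*\varpi$. The right side is a constant of modulus $1$, and the error is $2^k\sqrt\eta$. Let $d_i=|j^*-i|\in\{1,\dots,k\}$. Since $\Delta_{-d}\varphi(n)=-\Delta_d\varphi(n-d)$, negative steps become positive ones at the cost of a shift and a sign. Hence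
$$\prod_{i\in I}\Delta_{d_i\tau_i}\varphi\approx_{2^k\sqrt\eta}\text{const}\qquad\text{for all choices }\tau_i\in\{s_i,t_i,s_i+t_i-w\}.\tag{6}$$

**Step 2: fixed steps.** The steps in (6) depend on $N$, which we do not control. The purpose is to trade them for steps depending only on $k$. For any $\psi$ and $d\ge1$,
$$\Delta_{dw}\psi\big(n+d(s+t-w)\big)=\Delta_{ds}\psi(n+dt)+\Delta_{dt}\psi(n)-\Delta_{d(s+t-w)}\psi(n):\tag{7}$$
on the right, $\psi(n+dt)$ and $\psi(n)$ cancel, and $\psi(n+ds+dt)-\psi(n+d(s+t-w))$ remains, which is the left side. So if $\Delta_{ds}\psi$, $\Delta_{dt}\psi$ and $\Delta_{d(s+t-w)}\psi$ are all $\approx_\delta$ constants, then $\Delta_{dw}\psi\approx_{3\delta}$ const. The difference operators commute. Apply this successively to each $i\in I$, with $\psi$ the product of the other difference operators applied to $\varphi$; each application triples the error: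
$$\prod_{i\in I}\Delta_{d_iw}\varphi\approx_{6^k\sqrt\eta}\text{const}.$$
One more difference removes the constant: $e\big(\Delta_1\prod_{i\in I}\Delta_{d_iw}\varphi\big)\approx_{2\cdot6^k\sqrt\eta}1$.

**Step 3: one common step.** The purpose is to make all $K=k+1$ steps equal, so that scaling can remove them. Put $W=w\,k!$. The numbers $1$ and $d_iw$ all divide $W$, and for $d\mid W$ we have $\Delta_W\psi(n)=\sum_{0\le m<W/d}\Delta_d\psi(n+md)$. So $\Delta_W^{k+1}\varphi$ is a sum of at most $W^{k+1}$ shifts of $\Delta_1\prod_{i\in I}\Delta_{d_iw}\varphi$, and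
$$e(\Delta_W^K\varphi)\approx_{C_k\sqrt\eta}1,\qquad C_k=2\cdot6^kW^{k+1}.$$
By Cauchy–Schwarz, $|\mathbb E_{x_i}e(\Delta_W^K\varphi)-1|$ has limsup at most $C_k\sqrt\eta$ along the subsequence. Here $W$ and $C_k$ depend only on $k$. The sequence $(x_i)$ was arbitrary and $\eta$ can be taken arbitrarily small, so there is no sequence along which $\mathbb E_xe(\Delta_W^K\varphi)$ stays away from $1$. Hence for every $u\in\mathbb Z_\ell$,
$$\lim_{x\to\infty}\mathbb E_x\,e\big(u\,\Delta_W^KF_{j^*}(n)\big)=1.\tag{8}$$

**Step 4: from averages to exact equality.** The purpose is to recover a statement about $F_{j^*}$ itself. Integrate (8) over $u\in\mathbb Z_\ell$. By (1) and dominated convergence, $\mathbb P_x(\Delta_W^KF_{j^*}(n)=0)\to1$. Finally $F_{j^*}(Wn+Wi)=F_{j^*}(W)+F_{j^*}(n+i)$, and the constant $F_{j^*}(W)$ disappears in a $K$-th difference because $K\ge1$. So $\Delta_W^KF_{j^*}(Wn)=\Delta^KF_{j^*}(n)$, and by Lemma 2(b) $\Delta^KF_{j^*}(n)=0$ for a.a. $n$. This proves Proposition 1. $\square$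

## 8. Polynomials with values in $\mathbb Z[1/\ell]/\mathbb Z$

We turn to Theorem B. Let $B=\{n:\Delta^KF(n)\ne0\}$, a negligible set. If $K=1$, then $F(n+1)=F(n)$ for a.a. $n$, a statement about two values at a time, and a theorem of Tao on two-point correlations (Section 11) applies to $e(F)$ once its values are roots of unity of bounded order. For $K\ge2$ the relation $\Delta^KF(n)=0$ involves $K+1\ge3$ values, and the two-point theorem says nothing about it. So the plan is to reduce to $K=1$. What makes this possible is that polynomials of bounded order in $\mathbb T_\ell$ are periodic.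

If $[n,n+L]\cap B=\emptyset$, then $\Delta^iF(n)=0$ for $K\le i\le K+L$, since $\Delta^iF(n)$ is an integer combination of $\Delta^KF(n),\dots,\Delta^KF(n+i-K)$. Newton's formula $F(n+h)=\sum_i\binom hi\Delta^iF(n)$ then shows, for every $m\ge0$ and $0\le h\le L$,
$$\ell^mF(n+h)=P(h):=\sum_{i<K}\binom hic_i,\qquad c_i\in\mathbb T_\ell.$$
We call such a $P$, as a function of $h\ge0$, a *polynomial of degree $<K$*. For instance, with $\ell=2$ the polynomial $\frac12\binom h2$ has the values $0,0,\frac12,\frac12,0,0,\frac12,\frac12,\dots$ and is periodic. With $\ell=3$ the polynomial $\frac13h$ vanishes at $0$ and $3$; it is not zero, but it is killed by $3$. Fix $s$ with $\ell^s\ge K$.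

**Lemma 5.** Let $P$ be a polynomial of degree $<K$.
(a) Let $M=v_\ell\big(((4K)!)^K\big)$. If $L\ge20K$ and at least $L/2$ of the integers $h\in[0,L]$ satisfy $P(h)=0$, then $\ell^MP=0$.
(b) If $\ell^{M'}P(h)=0$ for $0\le h\le K$, then $P(h+\ell^{M'+s})=P(h)$ for all $h\ge0$.

*Proof.* (a) First we find $K$ zeros close together. If every block of $4K$ consecutive integers in $[0,L]$ contained fewer than $K$ zeros, cutting $[0,L]$ into such blocks and a remainder shorter than $4K$ would give at most $\frac{L+1}4+4K$ zeros. This is less than $\frac L2$, because $L\ge20K>16K+1$. So there are zeros $h_1<\dots<h_K$ with $h_K-h_1<4K$. Lift the $c_i$ to $\mathbb Z[1/\ell]$. This gives $\tilde P\in\mathbb Q[h]$ of degree $<K$ with $\tilde P(h_i)\in\mathbb Z$, and by Lagrange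
$$\tilde P(h)=\sum_i\tilde P(h_i)\prod_{j\ne i}\frac{h-h_j}{h_i-h_j}.$$
Each $|h_i-h_j|$ is a positive integer below $4K$, so each denominator divides $((4K)!)^K$, and $((4K)!)^K\tilde P(h)\in\mathbb Z$ for all integers $h$. Thus $((4K)!)^KP=0$. The part of $((4K)!)^K$ prime to $\ell$ acts bijectively on $\mathbb T_\ell$, so $\ell^MP=0$.

(b) Since $c_i=\Delta^iP(0)$ is an integer combination of $P(0),\dots,P(i)$, we have $\ell^{M'}c_i=0$ for $i<K$. By Vandermonde's identity
$$\binom{h+\ell^{M'+s}}i-\binom hi=\sum_{t=1}^i\binom{\ell^{M'+s}}t\binom h{i-t},$$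
and $v_\ell\binom{\ell^{M'+s}}t=M'+s-v_\ell(t)\ge M'$ for $1\le t<K\le\ell^s$. So the difference is divisible by $\ell^{M'}$ and kills $c_i$. $\square$

## 9. Many zeros in short intervals

To use Lemma 5(a) we need zeros of $\Phi=\ell^mF$ in most short intervals. An integer all of whose prime factors $p$ satisfy $\Phi(p)=0$ is a zero. If the primes with $\Phi(p)\ne0$ are sparse, such integers are the majority on long intervals; the following theorem carries this over to most short ones.

**Theorem MR** (Matomäki–Radziwiłł, Ann. of Math. 183 (2016), Theorem 1). There are absolute constants $C,C'$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, $2\le h\le X$, $\delta>0$,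
$$\Big|\frac1h\sum_{x\le n\le x+h}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Big|\le\delta+C'\frac{\log\log h}{\log h}$$
for all but at most $CX\Big(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\Big)$ integers $x\in[X,2X]$.

**Lemma 6.** Let $m_\nu\ge0$ and $z_\nu\to\infty$ be integers, $\Phi_\nu=\ell^{m_\nu}F$, $E_\nu=\{p:\Phi_\nu(p)\ne0\}$, and suppose $\limsup_\nu\sum_{p\in E_\nu,\,p\le z_\nu}\frac1p\le\frac1{10}$. Then $\mathbb P_{z_\nu}(\Phi_\nu(n)\ne0)\to0$.

The multiplier $\ell^{m_\nu}$ may change with $z_\nu$. This is needed in Section 10.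

**Step 1: zeros in most intervals of length $L$.** Let $\mathcal N_\nu$ be the set of integers with no prime factor in $E_\nu$; then $\Phi_\nu=0$ on $\mathcal N_\nu$, and $1_{\mathcal N_\nu}$ is multiplicative. Let $0<\varepsilon<1$ and let $L$ be a large integer. For $X=2^i$ with $z_\nu^\varepsilon\le X\le z_\nu/2$ and $\nu$ large,
$$\#\{X\le n\le2X:n\notin\mathcal N_\nu\}\le\sum_{p\in E_\nu,\,p\le2X}\Big(\frac Xp+1\Big)\le\Big(\frac1{10}+o(1)\Big)X+\pi(2X)\le\frac X5,$$
so $\frac1X\sum_{X\le n\le2X}1_{\mathcal N_\nu}(n)\ge\frac45$. Apply Theorem MR with $f=1_{\mathcal N_\nu}$, $h=L$, $\delta=\frac1{10}$, and $L$ so large that $C'\frac{\log\log L}{\log L}\le\frac1{10}$. For all but $(\kappa_L+o(1))X$ integers $n\in[X,2X]$,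
$$\#(\mathcal N_\nu\cap[n,n+L])\ge\Big(\frac45-\frac15\Big)L=\frac35L\ge\frac L2.$$
Here $\kappa_L=C(\log L)^{1/3}\delta^{-2}L^{-\delta/25}\to0$ as $L\to\infty$, and $o(1)\to0$ as $\nu\to\infty$ for fixed $\varepsilon,L$, uniformly in $X\ge z_\nu^\varepsilon$.

Now pass to logarithmic measure. The exceptional $n$ in one dyadic block contribute at most $\kappa_L+o(1)$ to $\sum\frac1n$. There are at most $\frac{\log z_\nu}{\log2}+1$ blocks, and $\frac1{\log2}<2$, so their total $\mathbb P_{z_\nu}$-measure is at most $2\kappa_L+o(1)$. The blocks cover all $n\le z_\nu$ except those with $n<2z_\nu^\varepsilon$, of measure at most $\varepsilon+o(1)$, and possibly some $n\in(z_\nu/2,z_\nu]$, of measure $o(1)$. The set $\{n:[n,n+L]\cap B\ne\emptyset\}$ is a finite union of shifts of $B$, so it is negligible. Hence outside a set of $\mathbb P_{z_\nu}$-measure at most $\varepsilon+2\kappa_L+o(1)$,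
$$[n,n+L]\cap B=\emptyset\qquad\text{and}\qquad\#(\mathcal N_\nu\cap[n,n+L])\ge\frac L2.\tag{9}$$

**Step 2: a fixed period, then period $1$.** The purpose is to get from many zeros to a shift relation. If (9) holds, then $h\mapsto\Phi_\nu(n+h)$ is, on $0\le h\le L$, a polynomial of degree $<K$ with at least $L/2$ zeros. Let $\Pi=\ell^{M+s}$ with $M$ from Lemma 5(a); it does not depend on $L,\varepsilon,\nu$. If $L\ge\Pi+20K$, Lemma 5(a) and then 5(b) with $M'=M$ give $\Phi_\nu(n+\Pi)=\Phi_\nu(n)$. Let $\nu\to\infty$, then $L\to\infty$ and $\varepsilon\to0$: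
$$\mathbb P_{z_\nu}(\Phi_\nu(n+\Pi)\ne\Phi_\nu(n))\to0.$$
Restrict to multiples $n=\Pi n'$, where $\Phi_\nu(\Pi n'+\Pi)-\Phi_\nu(\Pi n')=\Phi_\nu(n'+1)-\Phi_\nu(n')$ by complete additivity. Since $\frac1{n'}=\frac\Pi n$,
$$\sum_{\substack{n'\le z_\nu\\ \Phi_\nu(n'+1)\ne\Phi_\nu(n')}}\frac1{n'}\le\Pi\cdot o(\log z_\nu)+O_\Pi(1),$$
where $O_\Pi(1)$ accounts for $z_\nu/\Pi<n'\le z_\nu$. That is, $\mathbb P_{z_\nu}(\Phi_\nu(n+1)\ne\Phi_\nu(n))\to0$.

**Step 3: the constant is zero.** By Lemma 2(a), for fixed $L$ the function $\Phi_\nu$ is constant on $[n,n+L]$ for all $n$ outside a set of $\mathbb P_{z_\nu}$-measure $o(1)$. If (9) also holds, $[n,n+L]$ contains an element of $\mathcal N_\nu$, so the constant is $0$ and $\Phi_\nu(n)=0$. Thus $\limsup_\nu\mathbb P_{z_\nu}(\Phi_\nu\ne0)\le\varepsilon+2\kappa_L$. Let $L\to\infty$ and $\varepsilon\to0$. $\square$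

## 10. $F$ has bounded order, and a function $G$ with $\ell G=0$ and $G(n+1)=G(n)$

**Step 1: $\ell^mF=0$ for some $m$.** The purpose is to make Lemma 5(b) available for $F$ itself. Each single value $F(p)$ is killed by a power of $\ell$, but a priori the power is unbounded. Let $E_m=\{p:\ell^mF(p)\ne0\}$ and $\tau_m(z)=\sum_{p\in E_m,\,p\le z}\frac1p$.

Suppose that $\tau_m(\infty)>\frac1{10}$ for every $m$. Let $z_m$ be the least integer with $\tau_m(z_m)>\frac1{10}$, so that $\tau_m(z_m)\le\frac1{10}+\frac1{z_m}$. For every $Z$ we have $E_m\cap[1,Z]=\emptyset$ once $m\ge m(Z)$, because each of the finitely many $F(p)$, $p\le Z$, has $\ell$-power order. So $z_m\to\infty$, and Lemma 6 applies with $m_\nu=\nu$. Write $z=z_m$, $\Phi=\ell^mF$, and let $\mathcal N$ be the set of integers without prime factors in $E_m$. Lemma 6 gives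
$$\sum_{n\le z,\ \Phi(n)\ne0}\frac1n=o(\log z)\qquad(m\to\infty).\tag{10}$$
We contradict this by producing many nonzeros. Let $\kappa=\frac1{50}$ and consider the integers $pr$ with $p\in E_m$, $p\le z^{1-\kappa}$, $r\in\mathcal N$, $r\le z^\kappa$. They are at most $z$, and they are distinct, because $p$ is the only prime factor of $pr$ in $E_m$. Moreover $\Phi(pr)=\Phi(p)+\Phi(r)=\Phi(p)\ne0$. Removing from the integers $r\le z^\kappa$ the multiples of each $p\in E_m$ costs at most a proportion $\frac1p$ of the logarithmic sum, so for $m$ large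
$$\sum_{r\le z^\kappa,\ r\in\mathcal N}\frac1r\ge L_{z^\kappa}\big(1-\tau_m(z)\big)\ge\frac45\kappa\log z.$$
With (10), $\tau_m(z^{1-\kappa})\cdot\frac45\kappa\log z\le o(\log z)$, so $\tau_m(z^{1-\kappa})=o(1)$. By Mertens, the primes in $(z^{1-\kappa},z]$ have $\sum\frac1p=\log\frac1{1-\kappa}+o(1)$, and $\log\frac{50}{49}<\frac1{10}$. So $\tau_m(z)<\frac1{10}$ for $m$ large, contrary to the choice of $z=z_m$.

Hence $\tau_m(\infty)\le\frac1{10}$ for some $m$. Lemma 6 with $m_\nu=m$, $z_\nu=\nu$ gives $\ell^mF(n)=0$ for a.a. $n$, and Lemma 2(c) gives $\ell^mF=0$.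

**Step 2: reduction to $\ell G=0$ and a first difference.** Suppose $F\ne0$; we seek a contradiction. Let $m\ge1$ be minimal with $\ell^mF=0$, and put $G=\ell^{m-1}F\ne0$. Then $G$ is completely additive and $\ell G=0$. For a.a. $n$ the interval $[n,n+K+\ell^{1+s}]$ does not meet $B$, so on it $G$ is given by a polynomial of degree $<K$ whose values there are killed by $\ell$. Lemma 5(b) with $M'=1$ gives $G(n+\Pi')=G(n)$ for a.a. $n$, with $\Pi'=\ell^{1+s}$. Apply this at $n=\Pi'n'$: by Lemma 2(b) and complete additivity,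
$$G(n+1)=G(n)\qquad\text{for a.a. }n.\tag{11}$$

## 11. $e(G)$ agrees with a Dirichlet character at most primes

Let $g=e(G)$. It is completely multiplicative and $g^\ell=1$. By (11), $g(n)\overline{g(n+1)}=1$ for a.a. $n$, which is a maximal two-point correlation. The next theorem says that such correlations occur only if $g$ resembles a function $\chi(n)n^{it}$.

**Theorem T** (Tao, Forum Math. Pi 4 (2016), e8, Theorem 1.3). Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$, $a_1b_2\ne a_2b_1$, $\varepsilon>0$, and let $Q$ be large enough in terms of these. Let $x\ge\omega\ge Q$ and let $g_1,g_2$ be multiplicative with $|g_i|\le1$ and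
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\bar\chi(p)p^{-it}}p\ge Q$$
for all Dirichlet characters $\chi$ of period $\le Q$ and all real $|t|\le Qx$. Then $\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega$.

We also use bounds for the zeta function: $\zeta(\sigma+it)\ll\log t$ uniformly for $\sigma\ge1$, $t\ge2$ (classical), and $\zeta(1+it)\ll(\log t)^{2/3}$ for $t\ge2$ (Vinogradov–Korobov, Richert).

**Lemma 7.** $\zeta(\sigma+iv)\ll(\log(v+2))^{2/3}$ uniformly for $1\le\sigma\le2$, $v\ge2$.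

*Proof.* We carry the bound from the line $\mathrm{Re}\,s=1$ into the strip by the maximum principle. For $2\le v\le4$ the claim is compactness. Let $v\ge4$, $s_0=\sigma_0+iv$ with $1\le\sigma_0\le2$, and $H(s)=\zeta(s)e^{(s-s_0)^2}$ on the rectangle $1\le\mathrm{Re}\,s\le2$, $|\mathrm{Im}\,s-v|\le v/2$, where $\mathrm{Im}\,s\ge2$ and so $\zeta$ has no pole. There $|e^{(s-s_0)^2}|=e^{(\mathrm{Re}\,s-\sigma_0)^2-(\mathrm{Im}\,s-v)^2}\le e^{1-(\mathrm{Im}\,s-v)^2}$. On $\mathrm{Re}\,s=1$ the bound on the $1$-line gives $|H|\ll(\log v)^{2/3}$. On $\mathrm{Re}\,s=2$, $|H|\le e\,\zeta(2)$. On the horizontal sides the classical bound gives $|H|\ll(\log2v)e^{1-v^2/4}\ll1$. By the maximum principle $|\zeta(s_0)|=|H(s_0)|\ll(\log v)^{2/3}$. $\square$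

**Step 1: $g$ resembles some $\chi(n)n^{it}$.** By (11), $\sum_{1<n\le x}\frac{g(n)\overline{g(n+1)}}n=(1+o(1))\log x$. Take Theorem T with $\varepsilon=\frac12$, $\omega=x$, $g_1=g$, $g_2=\bar g$, $a_1=a_2=1$, $b_1=0$, $b_2=1$. Its conclusion fails for all large $x$, so its hypothesis does. There is a fixed $Q$ such that for all large $x$ there are a character $\chi$ of period $q\le Q$ and a real $|t|\le Qx$ with
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)\bar\chi(p)p^{-it}}p<Q.\tag{12}$$
Both $\chi$ and $t$ may depend on $x$. Implied constants below do not.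

**Step 2: removing $g$ and $\chi$ to isolate $t$.** The values of $g$ and $\chi$ are roots of unity of bounded order, so a fixed power makes them disappear. Let $D=\ell\cdot\mathrm{lcm}\{\varphi(q'):q'\le Q\}$. For $p\nmid q$ the number $\xi=g(p)\bar\chi(p)p^{-it}$ is unimodular, $\xi^D=p^{-iDt}$, and
$$1-\mathrm{Re}\,\xi^D=\tfrac12|1-\xi^D|^2\le\tfrac12D^2|1-\xi|^2=D^2(1-\mathrm{Re}\,\xi).$$
The primes $p\mid q$ contribute at most $\sum_{p\le Q}\frac2p$. With $v=D|t|\le DQx$, (12) gives
$$\sum_{p\le x}\frac{1-\cos(v\log p)}p=O(1).\tag{13}$$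

**Step 3: $t$ is tiny.** The purpose is to show $|t|\ll1/\log x$. Put $\sigma=1+\frac1{\log x}$. By the Euler product, $\log|\zeta(\sigma+iv)|=\sum_p\frac{\cos(v\log p)}{p^\sigma}+O(1)$ uniformly in $v$. Furthermore $\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1)$. By partial summation from $\pi(y)\ll y/\log y$,
$$\sum_{p>x}p^{-\sigma}\ll\int_x^\infty\frac{y^{-\sigma}}{\log y}\,dy\le\frac1{\log x}\cdot\frac{x^{1-\sigma}}{\sigma-1}=O(1).$$
So $\sum_{p\le x}\frac{\cos(v\log p)}p=\log|\zeta(\sigma+iv)|+O(1)$. With $\sum_{p\le x}\frac1p=\log\log x+O(1)$, (13) becomes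
$$|\zeta(\sigma+iv)|\gg\log x.\tag{14}$$
Suppose $v\ge2$. Since $v$ may be as large as $DQx$, the classical bound $\zeta\ll\log v$ is compatible with (14) and gives nothing. Lemma 7 gives $|\zeta(\sigma+iv)|\ll(\log x)^{2/3}$, which contradicts (14) for large $x$. So $v<2$. As $(s-1)\zeta(s)$ is bounded on compact sets, (14) gives $\log x\ll\big|\frac1{\log x}+iv\big|^{-1}$. Hence $v\ll\frac1{\log x}$ and $|t|\ll\frac1{\log x}$.

**Step 4: one character for all $x$.** The purpose is to remove the dependence on $x$. From $\sum_{p\le x}\frac{|1-p^{-it}|}p\le|t|\sum_{p\le x}\frac{\log p}p=O(1)$ and (12), $\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)\bar\chi(p)}p\le Q'$ with $Q'$ independent of $x$. There are finitely many characters of period $\le Q$; fix one that occurs for arbitrarily large $x$, of period $q$. The terms are nonnegative, so $\sum_p\frac{1-\mathrm{Re}\,g(p)\bar\chi(p)}p\le Q'$. For $p\nmid q$, $g(p)\bar\chi(p)$ is a root of unity of order dividing $\ell\varphi(q)$. If it is not $1$, then $1-\mathrm{Re}\,g(p)\bar\chi(p)\ge1-\cos\frac{2\pi}{\ell\varphi(q)}>0$.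 Therefore
$$E=\{p\nmid q:g(p)\ne\chi(p)\}\quad\text{satisfies}\quad\sum_{p\in E}\frac1p<\infty.\tag{15}$$

**Step 5: zeros of $G$ in the class $1$ modulo $M_0$.** The character equals $1$ on integers $\equiv1\pmod q$, so $G$ should vanish at most of them once small primes are excluded. Let $\theta>0$. By (15) choose $y>q$ with $\sum_{p\in E,\,p>y}\frac1p\le\theta$, and put $M_0=q\prod_{p\le y}p$. If $n\equiv1\pmod{M_0}$, all prime factors of $n$ exceed $y$ and do not divide $q$. If moreover $n$ has no prime factor in $E$, then $g(n)=\chi(n)=\chi(1)=1$, that is, $G(n)=0$. It remains to bound the $n\equiv1\pmod{M_0}$ which do have a prime factor $p\in E$. Here $p>y$, so $p$ is coprime to $M_0$. Writing $n=pn''$,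
$$\sum_{\substack{n\le x,\ n\equiv1\,(M_0)\\ \exists p\in E,\ p\mid n}}\frac1n\le\sum_{\substack{p\in E\\ y<p\le x}}\frac1p\sum_{\substack{n''\le x/p\\ n''\equiv p^{-1}(M_0)}}\frac1{n''}\le\theta\Big(1+\frac{1+\log x}{M_0}\Big).$$
In the inner sum the first term is at most $1$, and the later ones are at most $\frac1{M_0},\frac1{2M_0},\dots$ in turn. The class $1$ modulo $M_0$ has logarithmic density $\frac1{M_0}$, so $\{n\equiv1\ (M_0):G(n)=0\}$ has lower logarithmic density at least $\frac{1-\theta}{M_0}$.

**Step 6: zeros in every class.** By (11), for each fixed $h$ we have $G(n+h)=G(n)$ for a.a. $n$. With Lemma 2(a), $\{n\equiv1+h\ (M_0):G(n)=0\}$ also has lower logarithmic density at least $\frac{1-\theta}{M_0}$, for $0\le h<M_0$. Adding the $M_0$ classes, $\{G=0\}$ has lower logarithmic density at least $1-\theta$. As $\theta>0$ was arbitrary, $G(n)=0$ for a.a. $n$, and Lemma 2(c) gives $G=0$. This contradicts $G\ne0$. Thus $F=0$ and Theorem B is proved. $\square$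

With Proposition 1 and the deduction in Section 3, Theorem A is proved, and Conjecture 4 holds for every integer $k\ge0$.
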